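\title{Minimal graphs with zero boundary values and arbitrarily fast growth}

\begin{abstract}
We consider positive solutions of the minimal surface equation in a plane domain $D$ that vanish on $\partial D$. When $D$ lies in a half-plane and is bounded by a Jordan arc, such a solution grows at most exponentially, and it has been conjectured that the exponential bound holds for every domain. We show that no growth bound of any prescribed form holds: for every nondecreasing function $\Phi$ there are a simply connected domain bounded by one properly embedded smooth curve, a solution $u$ in it, and points $p_k\to\infty$ with $u(p_k)\ge k\,\Phi(|p_k|)$. The domain winds around thin walls; the surface has finite slope on one side of a wall and is vertical along the other side, and the construction is inserted into itself at rapidly increasing scales.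
\end{abstract}

\section{Introduction}

Identify $\mathbb R^2$ with $\mathbb C$, and let $D\subsetneq\mathbb C$ be a domain with boundary $\partial D$ in $\mathbb C$. We study the problem
\begin{equation}\label{eq:problem}
\operatorname{div}\frac{\nabla u}{\sqrt{1+|\nabla u|^2}}=0\quad\text{and}\quad u>0\quad\text{in }D,\qquad u=0\quad\text{on }\partial D .
\end{equation}
A \emph{solution} is a function $u\in C^2(D)\cap C^0(\overline D)$ with these properties. Its graph is a minimal surface in the upper half-space whose boundary lies in the horizontal plane. By the maximum principle $D$ must be unbounded, and the question is how fast $u(z)$ can grow as $|z|\to\infty$.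

The simplest solutions are the planes $u(x,y)=cy$, $c>0$, over the upper half-plane; they grow linearly. A piece of a catenoid with horizontal axis grows much faster. For $C>0$ the function
\[
u(x,y)=\Big(\sqrt{\cosh^2Cx-C^2y^2}-1\Big)\Big/C
\]
is a solution in the part of the right half-plane where it is positive, namely in $\{x>0,\ C|y|<\sinh Cx\}$, and on the real axis it equals $(\cosh Cx-1)/C$. The dilations $u\mapsto\lambda^{-1}u(\lambda\,\cdot)$ preserve \eqref{eq:problem} and multiply $C$ by $\lambda$, so the exponential rate must be allowed to depend on the solution. Two general results are known. There are no solutions if $D$ is contained in a sector of opening less than $\pi$ (Nitsche, 1965). If $D$ lies in a half-plane and is bounded by a Jordan arc, then every solution satisfies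
\begin{equation}\label{eq:exp}
|u(z)|<Ke^{K|z|}\qquad(z\in D)
\end{equation}
for some constant $K$. The catenoid shows that a bound of this form is the right one for such domains, and nothing in \eqref{eq:exp} refers to the half-plane. It is natural to guess, and it is conjectured in \cite{talk}, that \emph{every} solution of \eqref{eq:problem} satisfies \eqref{eq:exp} with a constant $K$ that may depend on $u$ and $D$. We show that this is false, and that no other growth bound can take its place.

\begin{theorem}\label{thm:main}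
Let $\Phi:[0,\infty)\to[1,\infty)$ be nondecreasing. There are a simply connected domain $D\subsetneq\mathbb C$ whose boundary is one properly embedded $C^\infty$ curve (a Jordan arc from $\infty$ to $\infty$), a solution $u\in C^\infty(D)\cap C^0(\overline D)$ of \eqref{eq:problem} in $D$, and points $p_k\in D$ with $|p_k|\to\infty$ and
\[
u(p_k)\ge k\,\Phi(|p_k|)\qquad\text{for all }k\ge1 .
\]
\end{theorem}

For $\Phi(r)=e^{r^2}$ and any $K$ we have $u(p_k)\ge e^{|p_k|^2}>Ke^{K|p_k|}$ as soon as $|p_k|$ is large, so \eqref{eq:exp} fails for every $K$ and the conjecture is false. The domain is bounded by a Jordan arc, so by the second result quoted above it does not lie in a half-plane: the half-plane hypothesis in that result cannot be dropped.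

The surface is parametrized by the upper half-plane so that the height is $\operatorname{Im}\zeta$; it is then determined by one function on the real line, which prescribes the slope along $\partial D$ (Section~\ref{sec:param}). Section~\ref{sec:spiral} works out an explicit family of solutions in spiral domains, which shows how large heights arise at bounded distance from a point where the surface is almost a plane, and explains the plan of the proof. Sections \ref{sec:model}--\ref{sec:graft} turn this into an inductive step, and Section~\ref{sec:limit} passes to the limit.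

\section{Minimal graphs parametrized by the half-plane}\label{sec:param}

\subsection{The map determined by a datum}

Let $\mathbb H=\{\zeta=\xi+i\eta:\eta>0\}$. We look for surfaces $X=(\operatorname{Re}z,\operatorname{Im}z,\eta)$, where $z:\mathbb H\to\mathbb C$ is harmonic; the height $\eta$ is positive in $\mathbb H$ and vanishes on $\mathbb R$, so the sign and boundary conditions in \eqref{eq:problem} are built in. Recall that $X$ is conformal if and only if $\sum_j(\partial_\zeta X_j)^2=0$. Since
\[
\sum_j(\partial_\zeta X_j)^2=\partial_\zeta z\cdot\partial_\zeta\bar z+\Big(\frac1{2i}\Big)^2=z_\zeta\,\overline{z_{\bar\zeta}}-\frac14 ,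
\]
conformality says that the analytic functions $2z_\zeta$ and $2\overline{z_{\bar\zeta}}$ are reciprocal. We write them as $e^q$ and $e^{-q}$.

A \emph{datum} is an analytic function $q=\sigma+i\varphi$ on $\mathbb H$ with $0<\sigma\le5$. (The number $5$ is only a convenient bound for all values used below.) The functions $e^{\pm q}$ are bounded, so their primitives are Lipschitz on the convex set $\mathbb H$ and extend continuously to $\overline{\mathbb H}$. Put
\[
z_q(\zeta)=\frac12\int_0^\zeta e^{q}\,d\zeta'+\frac12\,\overline{\int_0^\zeta e^{-q}\,d\zeta'},\qquad\zeta\in\overline{\mathbb H}.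
\]
Then $z_q(0)=0$, and $z=z_q$ has $z_\zeta=\frac12e^q$, $z_{\bar\zeta}=\frac12e^{-\bar q}$. From $\partial_\xi=\partial_\zeta+\partial_{\bar\zeta}$ and $\partial_\eta=i(\partial_\zeta-\partial_{\bar\zeta})$ we get
\begin{equation}\label{eq:deriv}
\partial_\xi z=e^{i\varphi}\cosh\sigma,\qquad\partial_\eta z=ie^{i\varphi}\sinh\sigma,\qquad\operatorname{Jac}z=|z_\zeta|^2-|z_{\bar\zeta}|^2=\tfrac12\sinh2\sigma>0 .
\end{equation}
The first two formulas persist on any real interval up to which $q$ is continuous; on $\mathbb R$ we write $z'$ for $\partial_\xi z$. Two properties are used constantly. First, adding an imaginary constant rotates the map: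
\begin{equation}\label{eq:rot}
z_{q+i\theta}=e^{i\theta}z_q\qquad(\theta\in\mathbb R).
\end{equation}
Second, the derivative of $z_q$ in a unit direction $\nu$ is $\frac12e^q\nu+\frac12e^{-\bar q}\bar\nu$, and on the strip $0\le\operatorname{Re}q\le5$ the functions $e^q$ and $e^{-q}$ are Lipschitz with constants $e^5$ and $1$. Hence for two data, at every point,
\begin{equation}\label{eq:lip}
|\partial_\nu z_{q_1}-\partial_\nu z_{q_2}|\le e^5|q_1-q_2| .
\end{equation}

\begin{proposition}\label{prop:solution}
Let $q$ be a datum such that $z=z_q$ is proper and injective on $\overline{\mathbb H}$. Then $D=z(\mathbb H)$ is a simply connected domain with $\partial D=z(\mathbb R)$, and $u=\operatorname{Im}z^{-1}$ is a solution of \eqref{eq:problem} in $C^\infty(D)\cap C^0(\overline D)$, with $|\nabla u|\circ z=1/\sinh\sigma$.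
\end{proposition}

\begin{proof}
A proper continuous map to $\mathbb C$ is closed, so $z$ is a homeomorphism of $\overline{\mathbb H}$ onto a closed set. Since $\operatorname{Jac}z>0$, the restriction of $z$ to $\mathbb H$ is a diffeomorphism onto the open set $D$. Thus $D$ is simply connected, $\overline D=z(\overline{\mathbb H})$, $\partial D=z(\mathbb R)$, and $u$ has the stated regularity, sign and boundary values. The map $X$ is harmonic and conformal, and it is an immersion because $|X_\xi|=\cosh\sigma\ge1$. For a conformal immersion $\Delta X=2|X_\xi|^2H\mathbf n$, where $H$ is the mean curvature with respect to the unit normal $\mathbf n$; so $H=0$. The image of $X$ is the graph of $u$, and a graph has $H=0$ exactly when $u$ satisfies the equation in \eqref{eq:problem}. Finally, differentiating $u\circ z=\eta$ shows that $\nabla u$ is orthogonal to $\partial_\xi z$ and has inner product $1$ with $\partial_\eta z$; as $\partial_\eta z\perp\partial_\xi z$ and $|\partial_\eta z|=\sinh\sigma$, the formula for $|\nabla u|$ follows.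
\end{proof}

So $\varphi$ is the direction of the level curves of $u$, and $\sigma$ measures the slope: the surface is vertical where $\sigma=0$. The constant datum $q=b$ gives the linear map
\[
A_b(\zeta)=\xi\cosh b+i\eta\sinh b
\]
and the plane $u=y/\sinh b$.

\subsection{Windows}

The next lemma is the only source of height in the construction. If the surface is vertical along a long piece of the boundary, it is almost vertical for a long way above the midpoint of that piece.

\begin{lemma}\label{lem:window}
Let $q$ be a datum, $\xi_0\in\mathbb R$ and $w\ge1$. Suppose that $\sigma=\operatorname{Re}q$ extends continuously by $0$ to the interval $(\xi_0-w,\xi_0+w)$. Then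
\[
|z_q(\xi_0+i\sqrt w)-z_q(\xi_0)|<7 .
\]
\end{lemma}

\begin{proof}
A bounded harmonic function on $\mathbb H$ is the Poisson integral of its boundary values, which exist almost everywhere. Here they are at most $5$ and vanish on the interval, so
\[
\sigma(\xi_0+i\eta)\le\frac{5\cdot2}{\pi}\int_w^\infty\frac{\eta\,ds}{s^2+\eta^2}=\frac{10}\pi\arctan\frac\eta w\le\frac{10}\pi\,\frac\eta w .
\]
For $0<\eta\le\sqrt w$ we have $\eta/w\le1$, so the right side is at most $3.2$. On $[0,3.2]$ we have $\sinh x\le4x$ by convexity, since $\sinh3.2<12.8$. By \eqref{eq:deriv},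
\[
|z_q(\xi_0+i\sqrt w)-z_q(\xi_0)|\le\int_0^{\sqrt w}\frac{40}\pi\,\frac\eta w\,d\eta=\frac{20}\pi<7 .\qedhere
\]
\end{proof}

We call such an interval a \emph{window} with center $\xi_0$ and half-width $w$. In the situation of Proposition~\ref{prop:solution}, $u$ takes the value $\sqrt w$ within distance $7$ of the boundary point $z_q(\xi_0)$. To prove Theorem~\ref{thm:main} we need windows whose half-width is enormous compared with $|z_q(\xi_0)|$.

\subsection{Profiles}

We prescribe $\sigma$ on $\mathbb R$ and recover $q$ by the Schwarz integral. For $k\in C^1_c(\mathbb R)$ let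
\[
Sk(\zeta)=\frac i\pi\int_{\mathbb R}\frac{k(t)}{\zeta-t}\,dt,\qquad\zeta\in\mathbb H .
\]

\begin{lemma}\label{lem:S}
Let $k\in C^1_c(\mathbb R)$ have support in $[-M,M]$, $M\ge1$.
\begin{enumerate}
\item[(i)] $Sk$ is analytic in $\mathbb H$ and continuous on $\overline{\mathbb H}$; $\operatorname{Re}Sk$ is the Poisson integral of $k$; on $\mathbb R$, $\operatorname{Re}Sk=k$ and $\operatorname{Im}Sk(\xi)=\frac1\pi\,\mathrm{pv}\!\int\frac{k(t)}{\xi-t}\,dt$.
\item[(ii)] $|Sk(\zeta)|\le C_M\|k\|_{C^1}\min(1,|\zeta|^{-1})$, and if $\int k=0$, then $|Sk(\zeta)|\le C_M\|k\|_{C^1}\min(1,|\zeta|^{-2})$, with $C_M$ depending only on $M$.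
\item[(iii)] $(Sk)'=S(k')$ for $k\in C^2_c$. Hence $Sk$ is Lipschitz on $\overline{\mathbb H}$ with constant $C_M\|k\|_{C^2}$, and $Sk\in C^\infty(\overline{\mathbb H})$ if $k\in C_c^\infty$.
\item[(iv)] $S[k(x_0+\cdot/\Lambda)](\zeta)=(Sk)(x_0+\zeta/\Lambda)$ for $x_0\in\mathbb R$ and $\Lambda>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Integration by parts gives $Sk(\zeta)=\frac i\pi\int k'(t)\log(\zeta-t)\,dt$ with the principal branch. The function $t\mapsto\log(\zeta-t)$ depends continuously on $\zeta\in\overline{\mathbb H}$ in $L^1([-M,M])$, which gives continuity up to $\mathbb R$; differentiating in $\zeta$ gives (iii). The rest of (i) follows from $\frac i{\zeta-t}=\frac{\eta+i(\xi-t)}{(\xi-t)^2+\eta^2}$: the real part is the Poisson kernel times $\pi$, and in the imaginary part, which is odd in $\xi-t$, we may replace $k(t)$ by $k(t)-k(\xi)$ on $|t-\xi|<1$ and let $\eta\to0$ by dominated convergence. For (ii) and $|\zeta|\ge2M$, use $|\zeta-t|\ge|\zeta|/2$ on the support; if $\int k=0$, first replace $\frac1{\zeta-t}$ by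 $\frac1{\zeta-t}-\frac1\zeta=\frac t{\zeta(\zeta-t)}$. For $|\zeta|\le2M$ write
\[
\int\frac{k(t)}{\zeta-t}\,dt=\int_{-4M}^{4M}\frac{k(t)-k(\xi)}{\zeta-t}\,dt+k(\xi)\big(\log(\zeta+4M)-\log(\zeta-4M)\big).
\]
The first integrand is at most $\sup|k'|$ because $|t-\xi|\le|\zeta-t|$, and the last bracket is at most $\log3+\pi$ in modulus. Part (iv) is a change of variables.
\end{proof}

\begin{definition}
A \emph{profile} with \emph{background} $b\in[3,4]$ is a function $f:\mathbb R\to[0,5]$ with $f-b\in C_c^\infty(\mathbb R)$ and $\int(f-b)=0$. We put $q_f=b+S(f-b)$ and $z_f=z_{q_f}$. The profile is \emph{admissible} if $z_f$ is injective on $\mathbb R$.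
\end{definition}

The real part of $q_f$ is the Poisson integral of $f$, so it lies in $(0,5]$ in $\mathbb H$ and equals $f$ on $\mathbb R$. Thus $q_f$ is a datum, $q_f$ and $z_f$ are smooth up to $\mathbb R$, and $1\le|z_f'|=\cosh f\le\cosh5$ on $\mathbb R$. By Lemma~\ref{lem:S}(ii), $|q_f-b|\le C\min(1,|\zeta|^{-2})$. Integrating \eqref{eq:lip} along rays from $0$ and using $\int_0^\infty\min(1,s^{-2})\,ds<\infty$, we get a constant $C_f$ with
\begin{equation}\label{eq:asym}
|z_f-A_b|\le C_f\qquad\text{on }\overline{\mathbb H}.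
\end{equation}
This is the purpose of the condition $\int(f-b)=0$. If $m=\int(f-b)$ were not zero, then $\operatorname{Im}q_f(\xi)\sim m/(\pi\xi)$ as $|\xi|\to\infty$, and $z_f-A_b$ would grow like $\log|\xi|$.

\subsection{Admissible profiles give embeddings}

Injectivity on $\mathbb R$ is not visibly stable under perturbation of $f$. The following quantitative form is.

\begin{lemma}\label{lem:chordarc}
If $f$ is admissible, there is $c>0$ with $|z_f(\xi)-z_f(\xi')|\ge c|\xi-\xi'|$ for all real $\xi,\xi'$.
\end{lemma}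

Any such $c$ is called a \emph{chord-arc constant} of $f$.

\begin{proof}
Otherwise the ratio $|z_f(\xi_j)-z_f(\xi_j')|/|\xi_j-\xi_j'|$ tends to $0$ along a sequence of pairs $\xi_j\ne\xi_j'$. After passing to a subsequence, one of three things happens. If $|\xi_j-\xi_j'|\to\infty$, the ratio tends to $\cosh b$ by \eqref{eq:asym}. If $|\xi_j-\xi_j'|$ is bounded and $|\xi_j|\to\infty$, it tends to $\cosh b$ because $z_f'(\xi)\to\cosh b$ as $|\xi|\to\infty$. If $\xi_j\to\xi$ and $\xi_j'\to\xi'$ in $\mathbb R$, it tends to $|z_f(\xi)-z_f(\xi')|/|\xi-\xi'|>0$ when $\xi\ne\xi'$ and to $|z_f'(\xi)|\ge1$ when $\xi=\xi'$. Each case is a contradiction.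
\end{proof}

To pass from $\mathbb R$ to $\overline{\mathbb H}$ we use the degree of plane maps. For a bounded domain $G\subset\mathbb C$, a continuous map $F:\overline G\to\mathbb C$ and a point $w\notin F(\partial G)$, the integer $\deg(F,G,w)$ is locally constant in $w$ and invariant under homotopies of $F$ that omit $w$ on $\partial G$. If $F$ is $C^1$ in $G$ with positive Jacobian, it is the number of preimages of $w$ in $G$.

\begin{lemma}\label{lem:embed}
If $f$ is admissible, then $z_f$ is proper and injective on $\overline{\mathbb H}$.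
\end{lemma}

\begin{proof}
Write $z=z_f$. Properness follows from \eqref{eq:asym} and $|A_b(\zeta)|\ge|\zeta|\sinh b$. The set $\Gamma=z(\mathbb R)$ together with $\infty$ is a Jordan curve on the sphere, so $\mathbb C\setminus\Gamma$ has two components, each with boundary $\Gamma$. For $w\notin\Gamma$ let $n(w)$ be the number of preimages of $w$ in $\mathbb H$. If $G_R=\mathbb H\cap\{|\zeta|<R\}$ and $|z|>|w|+1$ on $\{|\zeta|\ge R\}$, then $n=\deg(z,G_R,\cdot)$ near $w$; so $n$ is constant on each component.

By \eqref{eq:asym}, $\operatorname{Im}z\ge-C_f$, so $n(w)=0$ when $\operatorname{Im}w<-C_f$. Let $w=iT$ with $T>C_f$. The homotopy $(1-s)A_b+sz$, $0\le s\le1$, omits $w$ on $\partial G_R$ for large $R$: on $\mathbb R$ its imaginary part is at most $C_f$, and on the semicircle its modulus is at least $R\sinh b-C_f$. In particular $w\notin\Gamma$, and $n(w)=\deg(A_b,G_R,w)=1$. So $n=0$ on one component and $n=1$ on the other. If $z(\zeta_0)\in\Gamma$ for some $\zeta_0\in\mathbb H$, then the open set $z(\mathbb H)$ meets both components,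 which contradicts $n=0$ on one of them. Hence $z(\mathbb H)\cap\Gamma=\emptyset$, $z$ is injective on $\mathbb H$, and it is injective on $\mathbb R$ by hypothesis.
\end{proof}

\section{Logarithmic spirals and the plan of the proof}\label{sec:spiral}

The image of a window of half-width $w$ is a curve of length $2w$. We want its midpoint to lie at bounded distance from the origin $z(0)$ while $w$ is huge. In the parameter plane the midpoint can be close to $0$ only if the window covers a neighborhood of $0$, and this we cannot afford more than once. So the boundary curve has to travel far and come back close to the origin from the other side, leaving only a thin wall of $\mathbb C\setminus D$ in between. The simplest data for which the boundary turns are those with $\sigma$ constant on each half-line. For $v_+,v_-\in[0,5]$ put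
\[
\delta=\frac{v_+-v_-}\pi,\qquad\Theta(v_+,v_-)=\delta\,\log\frac{\cosh v_+}{\cosh v_-}\ge0 .
\]

\begin{proposition}\label{prop:spiral}
Let $v_\pm\in[0,5]$, not both zero, and $q=v_++i\delta\log\zeta$. Then $q$ is a datum with $\sigma=v_+$ on $(0,\infty)$ and $\sigma=v_-$ on $(-\infty,0)$, and
\begin{equation}\label{eq:spiral}
z_q(re^{i\alpha})=\frac{r^{1+i\delta}}{1+i\delta}\,\cosh(v_+-\delta\alpha+i\alpha),\qquad r>0,\ 0\le\alpha\le\pi .
\end{equation}
The map $z_q$ is proper, and it is injective on $\overline{\mathbb H}$ if and only if $\Theta(v_+,v_-)<\pi$. In that case $z_q(\mathbb H)$ meets every circle about $0$ in an arc of angle $\pi+\Theta(v_+,v_-)$.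
\end{proposition}

\begin{proof}
The real part $\sigma=v_+-\delta\alpha$ interpolates linearly between $v_+$ and $v_-$, so it is positive for $0<\alpha<\pi$. The primitives of $e^{\pm q}=e^{\pm v_+}\zeta^{\pm i\delta}$ are $e^{\pm v_+}\zeta^{1\pm i\delta}/(1\pm i\delta)$. Since $\zeta^{1+i\delta}=r^{1+i\delta}e^{-\delta\alpha+i\alpha}$ and $\overline{\zeta^{1-i\delta}}=r^{1+i\delta}e^{\delta\alpha-i\alpha}$, we obtain \eqref{eq:spiral}. The number $\cosh(\sigma+i\alpha)=\cosh\sigma\cos\alpha+i\sinh\sigma\sin\alpha$ lies in the upper half-plane for $0<\alpha<\pi$ and equals $\cosh v_+$ at $\alpha=0$ and $-\cosh v_-$ at $\alpha=\pi$. So $|z_q|$ is comparable to $r$, which gives properness, and $\cosh(\sigma+i\alpha)$ has a continuous logarithm $W(\alpha)$ with $W(0)=\log\cosh v_+$ and $W(\pi)=\log\cosh v_-+i\pi$. From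
\[
\log z_q=(1+i\delta)\log r+W(\alpha)-\log(1+i\delta)
\]
we see that the ray of angle $\alpha$ is mapped bijectively onto the spiral on which $\arg w-\delta\log|w|\equiv\gamma(\alpha)+\text{const}\pmod{2\pi}$, where $\gamma=\operatorname{Im}W-\delta\operatorname{Re}W$. The Jacobian of $(\log r,\alpha)\mapsto\log z_q$ is $\operatorname{Im}\big((1-i\delta)W'\big)=\gamma'(\alpha)$, and it is positive because $z_q$ preserves orientation. So $\gamma$ increases strictly, by the total amount $\gamma(\pi)-\gamma(0)=\pi+\Theta$. Spirals with different values of $\gamma$ modulo $2\pi$ are disjoint, and the last two assertions follow.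
\end{proof}

The excess $\Theta$ has a simple origin. The direction $\varphi=\delta\log|\xi|$ is the same at $\xi$ and $-\xi$, but the two branches of the boundary are traversed at different speeds $\cosh v_\pm$; the slower branch needs a larger parameter to reach a given circle and has turned further by then.

Now let $v_-=0$ and $v_+=v$, so that the surface is vertical along one branch and has slope $1/\sinh v$ along the other. From $\log\cosh3<3-\log2+e^{-6}<2.31$ and $\log\cosh4>4-\log2>3.306$ we get
\begin{equation}\label{eq:34}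
\Theta(3,0)=\tfrac3\pi\log\cosh3<2.3<\pi,\qquad\Theta(4,0)=\tfrac4\pi\log\cosh4>4.2>\pi .
\end{equation}
The function $v\mapsto\Theta(v,0)$ is continuous and increasing, so there is $v_c\in(3,4)$ with $\Theta(v_c,0)=\pi$. For $3\le v<v_c$, Propositions \ref{prop:solution} and \ref{prop:spiral} give a solution $u$ in the complement of a spiral wall of angle $\omega=\pi-\Theta(v,0)$, and $\omega\to0$ as $v\uparrow v_c$.

\begin{example}\label{ex:mechanism}
Let $v<v_c$ be so close to $v_c$ that $\omega\le1$. Take $\rho=1/\omega$ and $x,y>0$ with $|z_q(x)|=|z_q(-y)|=\rho$. These two boundary points face each other across the wall: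
\[
|z_q(x)-z_q(-y)|=2\rho\sin(\omega/2)\le1 .
\]
By \eqref{eq:spiral}, $y=\rho|1+i\delta|\ge\rho$, and $(-2y,0)$ is a window with center $-y$ and half-width $y$. Lemma~\ref{lem:window} gives a point $p$ with $|p-z_q(x)|<8$ and $u(p)=\sqrt y\ge\omega^{-1/2}$. On the other hand $x=\rho|1+i\delta|/\cosh v\to\infty$ as $\omega\to0$, and $q(x+\zeta)-q(x)=i\delta\log(1+\zeta/x)\to0$ locally uniformly. Seen from $z_q(x)$, on its own side of the wall, the surface tends to a plane of slope $1/\sinh v_c$, while at distance $8$, behind the wall, it reaches arbitrarily large heights.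
\end{example}

Each of these solutions still grows linearly, since $u\le r$ and $r$ is comparable to $|z_q|$. To obtain one solution with infinitely many such windows we iterate. An admissible profile $f$ describes a surface that is asymptotic to a plane, by \eqref{eq:asym}. Near $z_q(x)$ the spiral surface looks like a plane. So we replace the almost constant datum near $x$ by $q_f$, and take $x$ as the new origin; since $q$ depends linearly on the profile, this is an addition. The result agrees with the old surface on a large set and has a new, much longer window whose center is mapped to a bounded distance from the origin. Three things are needed.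
\begin{enumerate}
\item The result must again be an admissible profile, so the spiral has to be replaced by a smooth profile with constant background whose boundary nearly touches itself (Section~\ref{sec:model}).
\item The background of $f$ must be changed to the value $v$ that the model takes at the point of insertion (Section~\ref{sec:background}).
\item The insertion displaces the boundary curve, and the displacement must be smaller than the width of the wall (Section~\ref{sec:graft}).
\end{enumerate}

\section{Slowly varying spirals with a near contact}\label{sec:model}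

\subsection{The model family}

The spirals are invariant under dilation, so we let $v_\pm$ vary slowly in the variable $s=\log|\xi|$. Fix smooth functions
\begin{itemize}
\item $P:\mathbb R\to[0,3]$ with $P=3$ off $(0,3)$ and $P=0$ on $[1,2]$;
\item $p:\mathbb R\to[0,1]$ with support in $[\frac54,\frac74]$ and $p(\frac32)=1$;
\item $\psi:\mathbb R\to[0,2]$ with support in $[0,1]$ and $\int\psi(s)e^s\,ds=1$.
\end{itemize}
For $\ell\ge10$ and $a\in[0,1]$ define $f_a(0)=3$ and $f_a(\pm e^s)=f_\pm(s)$, where
\[
f_-(s)=P(s/\ell),\qquad f_+(s)=3+a\,p(s/\ell)+\kappa\,\psi(s-s_1),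
\]
\[
\kappa=e^{-s_1}\Big(\int\big(3-P(s/\ell)\big)e^s\,ds-a\int p(s/\ell)e^s\,ds\Big),
\]
and $s_1=s_1(\ell)\ge3\ell+1$ is so large that $|\kappa|\le1/\ell$ for all $a$. As $s$ increases, the pair $(f_+,f_-)$ moves from $(3,3)$ to $(3,0)$, then to $(3+a,0)$, where the wall is thin or has closed, and returns the same way. The last term of $f_+$ makes $\int(f_a-3)\,d\xi=0$, as one sees by substituting $\xi=\pm e^s$; it is placed far out, where a low bump has a large integral. Thus $f_a$ is a profile with background $3$, the support of $f_a-3$ lies in a compact subset of $\mathbb R\setminus\{0\}$ independent of $a$, and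
\[
f_+\in[2.8,4.2],\qquad f_-\in[0,3],\qquad|f_\pm'|\le\beta:=\big(\max|P'|+\max|p'|+\max|\psi'|\big)/\ell .
\]
Write $q_a=q_{f_a}$ and $Z_a=z_{f_a}$. Both $f_a$ and $q_a$ are affine in $a$, so $Z_a(\xi)$ is jointly continuous in $(a,\xi)$. Put
\[
\delta(s)=\frac{f_+(s)-f_-(s)}\pi,\qquad\Theta(s)=\Theta\big(f_+(s),f_-(s)\big);
\]
then $|\delta|<1.34$ and $|1+i\delta|<1.68$. The next lemma says that at each scale $r$ the boundary curve is close to a rotation of the spiral \eqref{eq:spiral} with the values $f_\pm(\log r)$.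

\begin{lemma}\label{lem:approx}
For every $X>1$ and $\epsilon>0$ there is $\ell_0$ such that the following holds for $\ell\ge\ell_0$, all $a\in[0,1]$ and all $r=e^s>0$. With $\theta=\operatorname{Im}q_a(ir)$ and $\delta=\delta(s)$, for all $x\in[1/X,X]$,
\begin{gather}
\big|Z_a'(\pm rx)-e^{i\theta}\cosh f_\pm(s)\,x^{i\delta}\big|\le\epsilon,\label{eq:approx1}\\
\Big|\pm\frac1rZ_a(\pm rx)-e^{i\theta}\cosh f_\pm(s)\,\frac{x^{1+i\delta}}{1+i\delta}\Big|\le\epsilon .\label{eq:approx2}
\end{gather}
\end{lemma}

\begin{proof}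
Split $f_a(rt)-3=\Sigma(t)+\mathcal D(t)$, where $\Sigma(t)=f_\pm(s)-3$ for $\pm t>0$. Since $\mathcal D(t)=f_\pm(s+\log|t|)-f_\pm(s)$, we have $|\mathcal D(t)|\le\beta|\log|t||$ and $|\mathcal D'(t)|\le\beta/|t|$ for $t\ne0$. The step function $\Sigma$ is not integrable, so we subtract the value at $i$, which makes the kernel $O(t^{-2})$. By Lemma~\ref{lem:S}(iv), for $w\in\mathbb H$,
\[
q_a(rw)-q_a(ir)=\frac i\pi\int(\Sigma+\mathcal D)(t)\,\mathcal K(t)\,dt,\qquad\mathcal K(t)=\frac1{w-t}-\frac1{i-t}.
\]
A primitive of $\mathcal K$ is $\log(i-t)-\log(w-t)$, which tends to $0$ as $t\to\pm\infty$. So $\int_0^\infty\mathcal K=\log w-\log i=-\int_{-\infty}^0\mathcal K$, and the contribution of $\Sigma$ is $i\delta(\log w-\log i)$, with imaginary part $\delta\log|w|$.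

Let $E(w)$ be the contribution of $\mathcal D$, and let $w=x+i\eta$ with $1/X\le|x|\le X$ and $0<\eta\le1$. We claim that $|E(w)|\le C_X\beta$. Let $I=\{|t-x|<|x|/2\}$. On $I$ we have $|\mathcal D'|\le2\beta/|x|$, and $\int_I\frac{dt}{w-t}$ is $-i$ times the angle subtended by $I$ at $w$; hence
\[
\Big|\int_I\frac{\mathcal D(t)}{w-t}\,dt\Big|\le\int_I\frac{|\mathcal D(t)-\mathcal D(x)|}{|x-t|}\,dt+\pi|\mathcal D(x)|\le2\beta+\pi\beta\log X .
\]
Also $\big|\int_I\frac{\mathcal D(t)}{i-t}\,dt\big|\le X\beta\log(2X)$. Off $I$ we have $1\le2X|x-t|$ and $|t|\le3|x-t|$, so $|w-t|\ge(1+|t|)/(2X+3)$ and $|\mathcal K(t)|=\frac{|i-w|}{|w-t||i-t|}\le C_X/(1+t^2)$. Since $\int|\log|t||\,(1+t^2)^{-1}dt<\infty$, the claim follows.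

Letting $\eta\to0$ we get $|\operatorname{Im}q_a(\pm rx)-\theta-\delta\log x|\le C_X\beta$ for $x\in[1/X,X]$. Moreover $|f_a(\pm rx)-f_\pm(s)|\le\beta\log X$. As $Z_a'=e^{i\operatorname{Im}q_a}\cosh f_a$ on $\mathbb R$ and $\beta\to0$ as $\ell\to\infty$, \eqref{eq:approx1} holds for large $\ell$.

For \eqref{eq:approx2} choose $X'\ge X$ with $2\cosh5/X'\le\epsilon/2$, and let $\ell$ be so large that \eqref{eq:approx1} holds with $X'$ and $\epsilon/(2X)$; the angle $\theta$ is the same. The expression in \eqref{eq:approx2} is the integral over $[0,x]$ of the expression in \eqref{eq:approx1}. On $[0,1/X']$ the integrand is at most $2\cosh5$, and on $[1/X',x]$ it is at most $\epsilon/(2X)$; each part contributes at most $\epsilon/2$.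
\end{proof}

\emph{From now on $\ell\ge10$ is fixed so that Lemma~\ref{lem:approx} holds with $X=4\cosh5$ and $\epsilon=10^{-3}$.} We want the wall to be much thinner than this error, so the approximation cannot tell us directly when the two branches are disjoint. What it does give is that each branch is monotone in the radial direction. The relative position of the branches is then described exactly by one angle for each radius, and that angle can be tuned by continuity in $a$.

\begin{lemma}\label{lem:branches}
For all $a\in[0,1]$ and $x,x'>0$: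
\begin{enumerate}
\item[(i)] $\frac12x\le|Z_a(\pm x)|\le x\cosh5$;
\item[(ii)] $\frac d{dx}|Z_a(\pm x)|\ge\frac14$;
\item[(iii)] for a continuous branch of the argument along $x\mapsto Z_a(\pm x)$,
\[
\big|\arg Z_a(\pm x)-\arg Z_a(\pm x')\big|\le2\,\big|\log|Z_a(\pm x)|-\log|Z_a(\pm x')|\big| .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:approx} with $r=x$ at the point $1$, and let $m=e^{i\theta}\cosh f_\pm(\log x)$, so $|m|\ge1$. Then $Z_a'(\pm x)=m+\epsilon_1$ and $\pm Z_a(\pm x)/x=m/(1+i\delta)+\epsilon_2$ with $|\epsilon_1|,|\epsilon_2|\le10^{-3}$. The lower bound in (i) follows from $1/1.68-10^{-3}>\frac12$, the upper bound from $|Z_a'|\le\cosh5$. Next,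
\[
\frac{d\log Z_a(\pm x)}{d\log x}-(1+i\delta)=\frac{\epsilon_1-(1+i\delta)\epsilon_2}{\pm Z_a(\pm x)/x},
\]
which has modulus at most $2(1+1.68)10^{-3}<0.006$. So $d\log|Z_a|/d\log x\ge0.99$ and $|d\arg Z_a/d\log x|\le1.35$. The first bound and (i) give (ii), and $1.35/0.99<2$ gives (iii).
\end{proof}

For $\rho>0$ let $x_\pm=x_\pm(a,\rho)>0$ be defined by $|Z_a(\pm x_\pm)|=\rho$. They exist and are unique by Lemma~\ref{lem:branches}, and they are jointly continuous in $(a,\rho)$ because $|Z_a(\pm x)|$ is jointly continuous and strictly increasing in $x$.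

\begin{lemma}\label{lem:angle}
There is a jointly continuous function $\Omega_a(\rho)$ such that, with $s=\log x_-$,
\begin{equation}\label{eq:Omega}
e^{i\Omega_a(\rho)}=\frac{Z_a(-x_-)}{Z_a(x_+)},\qquad|\Omega_a(\rho)-\pi-\Theta(s)|\le\frac1{10},\qquad0.996\le\frac{x_+\cosh f_+(s)}{x_-\cosh f_-(s)}\le1.004 .
\end{equation}
If $\Omega_a(\rho)>\pi+2.4$, then $s\in[\frac54\ell,\frac74\ell]$, $f_-(s)=0$ and $f_+(s)\in[3,4]$.
\end{lemma}

\begin{proof}
Let $r=x_-$ and $y=x_+/x_-$, and evaluate $f_\pm,\delta,\Theta$ at $s$. By Lemma~\ref{lem:branches}(i), $\rho/\cosh5\le x_\pm\le2\rho$, so $y\in[1/X,X]$. By \eqref{eq:approx2}, the vectors $\frac1rZ_a(-r)$ and $\frac1rZ_a(ry)$ are within $10^{-3}$ of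
\[
V_-=-e^{i\theta}\frac{\cosh f_-}{1+i\delta}\qquad\text{and}\qquad V_+=e^{i\theta}\frac{\cosh f_+}{1+i\delta}\,y^{1+i\delta}.
\]
Both vectors have modulus $\rho/r$, so $|y\cosh f_+-\cosh f_-|\le2\cdot1.68\cdot10^{-3}<0.004$; dividing by $\cosh f_-\ge1$ gives the third relation in \eqref{eq:Omega}. Hence $|\log y+\log(\cosh f_+/\cosh f_-)|\le0.005$ and $|-\delta\log y-\Theta|\le0.007$. The quotient $V_-/V_+$ has argument $\pi-\delta\log y$. Since $\rho/r\ge\frac12$, each vector differs in argument from $V_\pm$ by at most $\arcsin0.002<0.004$. So $e^{-i(\pi+\Theta)}Z_a(-x_-)/Z_a(x_+)$ has principal argument at most $0.015$ in modulus, and we define $\Omega_a(\rho)$ as $\pi+\Theta$ plus this principal argument; it is continuous because all its ingredients are.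

For the last statement suppose first that $a\,p(s/\ell)=0$. If $\psi(s-s_1)=0$, then $f_+=3$, $f_-\in[0,3]$, and $\Theta\le\Theta(3,0)<2.3$ by \eqref{eq:34}. If $\psi(s-s_1)\ne0$, then $s\ge3\ell$, $f_-=3$ and $|f_+-3|\le0.2$, so $\Theta\le\frac{0.2}\pi\cdot0.2$ because $\log\cosh$ is $1$-Lipschitz. In both cases $\Omega_a(\rho)\le\pi+2.4$. So $\Omega_a(\rho)>\pi+2.4$ forces $a\,p(s/\ell)\ne0$, hence $s\in[\frac54\ell,\frac74\ell]$, where $f_-=0$ and $f_+=3+a\,p(s/\ell)$.
\end{proof}

\subsection{The near contact}

The wall has angle $2\pi-\Omega_a(\rho)$ at radius $\rho$. We choose $a$ so that the smallest of these angles is a prescribed small number $\omega$; see Figure~\ref{fig:wall}.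

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!30] (0,0) -- plot[domain=-2.5:1.2,samples=70,variable=\s] ({70*\s}:{exp(\s)}) -- plot[domain=1.2:-2.5,samples=70,variable=\s] ({70*\s-45+41/(1+6*(\s-0.5)*(\s-0.5))}:{exp(\s)}) -- cycle;
\draw (0,0) -- plot[domain=-2.5:1.2,samples=70,variable=\s] ({70*\s}:{exp(\s)});
\draw (0,0) -- plot[domain=-2.5:1.2,samples=70,variable=\s] ({70*\s-45+41/(1+6*(\s-0.5)*(\s-0.5))}:{exp(\s)});
\draw[ultra thick] plot[domain=0.05:0.95,samples=40,variable=\s] ({70*\s-45+41/(1+6*(\s-0.5)*(\s-0.5))}:{exp(\s)});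
\fill (35:1.65) circle (1.1pt) node[above left] {$Z(x_0)$};
\fill (31:1.65) circle (1.1pt) node[below right] {$Z(-y_0)$};
\node at (-0.9,1.6) {$D$};
\node at (2.7,1.7) {$D$};
\node[left] at (-0.05,0.05) {$0$};
\end{tikzpicture}
\caption{Schematic picture of a model with a near contact. The domain $D$ is the complement of the shaded wall, which is bounded by the images of the positive and the negative half-line. The wall is thinnest between $Z(x_0)$, where the surface has finite slope, and $Z(-y_0)$, the midpoint of an arc (thick) along which the surface is vertical.}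
\label{fig:wall}
\end{figure}

\begin{proposition}\label{prop:contact}
Let $M=e^{2\ell}$. There are constants $c_*\in(0,\frac14]$ and $w_0>0$ with the following property. For every $\mu_0>0$ there are $\mu\in(0,\mu_0]$, $a\in[0,1]$ and $x_0,y_0\in[1,M]$ such that, with $Z=Z_a$:
\begin{enumerate}
\item[(1)] $f_a=0$ on $[-y_0-w_0,-y_0+w_0]\subset(-\infty,-1)$, and $v:=f_a(x_0)\in[3,4]$;
\item[(2)] $|Z(x)-Z(x')|\ge c_*|x-x'|$ if $xx'\ge0$;
\item[(3)] $|Z(x)-Z(-y)|\ge c_*\mu\,(x+y)$ if $x,y>0$;
\item[(4)] $|Z(x_0)-Z(-y_0)|=\mu$.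
\end{enumerate}
\end{proposition}

\begin{proof}
Let $J=[\frac12e^{5\ell/4},e^{7\ell/4}\cosh5]$, $\rho_1=\max J$, and $G(a)=\max_{\rho\in J}\Omega_a(\rho)$, a continuous function of $a$. If $\log x_-\in[\frac54\ell,\frac74\ell]$, then $\rho\in J$ by Lemma~\ref{lem:branches}(i). So Lemma~\ref{lem:angle} gives $\Omega_a(\rho)\le\pi+2.4<2\pi-\frac12$ for $\rho\notin J$. Its proof gives $G(0)\le\pi+2.4$. For $a=1$ and the radius with $x_-=e^{3\ell/2}$ we have $\Theta=\Theta(4,0)>4.2$, so $G(1)\ge\pi+4.1>2\pi$. Given $\mu_0$, let $\omega=\min(\frac12,\mu_0/\rho_1)$. By the intermediate value theorem there is $a$ with $G(a)=2\pi-\omega$, and then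
\begin{equation}\label{eq:allrho}
\pi-\tfrac1{10}\le\Omega_a(\rho)\le2\pi-\omega\qquad\text{for all }\rho>0 .
\end{equation}
Let $\rho_0\in J$ be a point where the maximum is attained, $x_0=x_+(a,\rho_0)$, $y_0=x_-(a,\rho_0)$, and define $\mu$ by (4). Then $\mu=\rho_0|1-e^{-i\omega}|=2\rho_0\sin(\omega/2)$, so $0<\mu\le\rho_1\omega\le\mu_0$.

(1) Since $\Omega_a(\rho_0)>\pi+2.4$, Lemma~\ref{lem:angle} gives $\log y_0\in[\frac54\ell,\frac74\ell]$, $f_-(\log y_0)=0$ and $f_+(\log y_0)\in[3,4]$. We have $f_a=0$ on $[-e^{2\ell},-e^\ell]$, so the first claim holds with $w_0=\min(e^{5\ell/4}-e^\ell,\,e^{2\ell}-e^{7\ell/4})$. By \eqref{eq:Omega}, $x_0/y_0$ lies between $0.996/\cosh4>\frac1{40}$ and $1.004/\cosh3<1$. Hence $1<e^{5\ell/4}/40<x_0<y_0<M$, and $\log x_0<s_1$, so $v=3+a\,p(\log x_0/\ell)\in[3,4]$.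

(2) By Lemma~\ref{lem:branches}(ii), $|Z(x)-Z(x')|\ge\big||Z(x)|-|Z(x')|\big|\ge\frac14|x-x'|$.

(3) Let $t=\log|Z(x)|$, $t'=\log|Z(-y)|$ and $m=\max(|Z(x)|,|Z(-y)|)$, so that $m\ge\frac12\max(x,y)\ge\frac14(x+y)$. Two points are separated either radially or in angle. If $|t-t'|\ge\omega/4$, then
\[
|Z(x)-Z(-y)|\ge m(1-e^{-\omega/4})\ge m\omega/5,
\]
because $1-e^{-\tau}\ge\tau(1-\tau/2)\ge\frac45\tau$ for $0\le\tau\le\frac18$. If $|t-t'|<\omega/4$, compare $Z(-y)$ with the point of the negative branch of modulus $e^t$. By Lemma~\ref{lem:branches}(iii), $\arg Z(-y)-\arg Z(x)\equiv\Omega_a(e^t)+\vartheta\pmod{2\pi}$ with $|\vartheta|<\omega/2\le\frac14$, and by \eqref{eq:allrho} this number lies in $[2.5,\,2\pi-\omega/2]$. So the angle between the two vectors is at least $\omega/2$. The distance from the longer vector to the ray through the other is then at least $m\sin(\omega/2)\ge m\omega/\pi$. In both cases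
\[
|Z(x)-Z(-y)|\ge\frac{\omega}{20}(x+y)\ge\frac{\mu}{20\rho_1}(x+y),
\]
and $c_*=1/(20\rho_1)$ serves for (2) and (3).
\end{proof}

The point of (3) and (4) together is that the gap $\mu$ is, up to the fixed factor $c_*$, the worst case along the whole curve.

\section{Changing the background}\label{sec:background}

The value $v\in[3,4]$ at the insertion point is dictated by the model and changes with $\mu$. We must carry a given admissible profile from its background $b$ to $v$, with bounds that do not depend on $v$. In Section~\ref{sec:spiral} the boundary turned because the values on the two half-lines differ. A change that is even in $\xi$ and slow in $\log|\xi|$ turns it very little.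

\begin{lemma}\label{lem:even}
For every $\tau\in(0,1]$ there is an even function $g:\mathbb R\to[0,1+\tau]$ with $g=0$ on $[-1,1]$, $g-1\in C_c^\infty(\mathbb R)$ and $\int(g-1)=0$, such that $h=1+S(g-1)$ satisfies $|\operatorname{Im}h|\le\pi\tau/2$ on $\mathbb R$ and $|h(\zeta)|\le C_g|\zeta|$ on $\overline{\mathbb H}$.
\end{lemma}

\begin{proof}
Let $G$ be smooth, $0$ for $s\le0$, $1$ for $s\ge s_2$, with $0\le G'\le\tau/2$. Put $I=\int_0^\infty(1-G(\log\xi))\,d\xi$, $g(0)=0$ and $g(\pm e^s)=G(s)+e^{-s_3}I\psi(s-s_3)$, with $\psi$ as in Section~\ref{sec:model}. Then $\int(g-1)=0$. For $s_3\ge s_2$ large, $g\le1+\tau$ and $|\frac d{ds}g(e^s)|\le\tau$, that is, $|g(t)-g(\xi)|\le\tau|\log(t/\xi)|$ for $t,\xi>0$. Let $\xi>0$. Since $g$ is even, Lemma~\ref{lem:S}(i) gives $\operatorname{Im}h(\xi)=\frac{2\xi}\pi\,\mathrm{pv}\!\int_0^\infty\frac{g(t)-1}{\xi^2-t^2}\,dt$. The primitive $\frac1{2\xi}\log\big|\frac{\xi+t}{\xi-t}\big|$ shows that $\mathrm{pv}\!\int_0^\infty\frac{dt}{\xi^2-t^2}=0$, so $1$ may be replaced by $g(\xi)$. Substituting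 $t=\xi s$,
\[
|\operatorname{Im}h(\xi)|\le\frac{2\tau}\pi\int_0^\infty\frac{|\log s|}{|1-s^2|}\,ds=\frac{4\tau}\pi\int_0^1\frac{-\log s}{1-s^2}\,ds=\frac{4\tau}\pi\sum_{j\ge0}\frac1{(2j+1)^2}=\frac{\pi\tau}2 .
\]
On $\mathbb R$ the function $\operatorname{Im}h$ is odd and continuous, so the bound holds everywhere and $\operatorname{Im}h(0)=0$. Also $\operatorname{Re}h(0)=g(0)=0$, and $h$ is Lipschitz by Lemma~\ref{lem:S}(iii).
\end{proof}

\begin{proposition}\label{prop:background}
Let $f$ be admissible with background $b$ and chord-arc constant $c$, and let $\tilde c=\min(c/2,1)$. For all $t,\epsilon>0$ there are $\tilde R,\tilde C\ge1$ such that for every $v\in[3,4]$ there is an admissible profile $\tilde f$ with background $v$ and chord-arc constant $\tilde c$ satisfying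
\begin{gather*}
\tilde f=f\ \text{ on }[-t,t],\qquad|q_{\tilde f}-q_f|\le\epsilon\ \text{ on }\overline{\mathbb H}\cap\{|\zeta|\le t\},\\
\operatorname{supp}(\tilde f-v)\subset[-\tilde R,\tilde R],\qquad|q_{\tilde f}-v|\le\tilde C\min(1,|\zeta|^{-2})\ \text{ on }\overline{\mathbb H}.
\end{gather*}
\end{proposition}

\begin{proof}
Define $\tau$ by $\frac{\pi\tau}2\cosh5=\tilde c$; then $\tau<0.1$. Take $g,h$ from Lemma~\ref{lem:even}, and choose $L\ge\max(t,\,C_gt/\epsilon,\,\frac43C_f)$ so large that $\operatorname{supp}(f-b)\subset[-\frac L4,\frac L4]$ and $|\operatorname{Im}q_f(\xi)|\le0.2$ for real $|\xi|\ge\frac L4$. None of this depends on $v$. Put $\tilde f=f+(v-b)g(\cdot/L)$. Then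
\[
\tilde f-v=(f-b)+(v-b)\big(g(\cdot/L)-1\big),\qquad q_{\tilde f}=q_f+(v-b)h(\cdot/L),\qquad|v-b|\le1 .
\]
We have $\tilde f=f$ on $[-L,L]$, and for $|\xi|\ge\frac L4$ the value $\tilde f(\xi)$ lies between $b$ and $v+\tau(v-b)$, hence in $[2.9,4.1]$. So $\tilde f$ is a profile with background $v$, and $|q_{\tilde f}-q_f|\le C_gt/L\le\epsilon$ for $|\zeta|\le t$. As $v$ ranges over $[3,4]$, the functions $\tilde f-v$ have mean zero, a common compact support and bounded $C^1$ norms; Lemma~\ref{lem:S}(ii) gives $\tilde R$ and $\tilde C$.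

It remains to bound chords. Write $z=z_f$, $\tilde z=z_{\tilde f}$. On $[-L,L]$ the data have the same real part, and their imaginary parts differ by at most $\pi\tau/2$, so $|\tilde z'-z'|\le\tilde c$. Hence
\begin{equation}\label{eq:inner}
|\tilde z(\xi)-\tilde z(\xi')|\ge(c-\tilde c)|\xi-\xi'|\ge\tilde c\,|\xi-\xi'|\qquad\text{for }\xi,\xi'\in[-L,L],
\end{equation}
and, by \eqref{eq:asym} and $\cosh b\ge\cosh3>10$, for $\xi'\le\xi$ in $[-L,L]$,
\[
\operatorname{Re}\big(\tilde z(\xi)-\tilde z(\xi')\big)\ge(\cosh b-\tilde c)(\xi-\xi')-2C_f\ge4(\xi-\xi')-2C_f .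
\]
For $|\xi|\ge\frac L4$ we have $|\operatorname{Im}q_{\tilde f}|\le0.2+0.05\pi<0.4$, so $\operatorname{Re}\tilde z'\ge\cosh2.9\,\cos0.4>4$. Splitting an arbitrary interval $[\xi',\xi]$ into its parts inside and outside $[-\frac L4,\frac L4]$, we get $\operatorname{Re}(\tilde z(\xi)-\tilde z(\xi'))\ge4(\xi-\xi')-2C_f$ for all $\xi'\le\xi$. If $\xi-\xi'\ge C_f$, this is at least $2(\xi-\xi')$. If $\xi-\xi'<C_f\le\frac34L$, then either both points lie in $[-L,L]$ and \eqref{eq:inner} applies, or $[\xi',\xi]$ does not meet $[-\frac L4,\frac L4]$ and $\operatorname{Re}(\tilde z(\xi)-\tilde z(\xi'))\ge4(\xi-\xi')$. So $\tilde c$ is a chord-arc constant of $\tilde f$, and $\tilde f$ is admissible.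
\end{proof}

\section{Inserting a profile into the model}\label{sec:graft}

We dilate the model by a large factor $\Lambda$, move $x_0$ to the origin, and add $\tilde f-v$. For the sum to agree exactly with $\tilde f$ near the origin, the model profile must be exactly constant near $x_0$. We first arrange this.

\begin{lemma}\label{lem:flat}
There are constants $C_0\ge1$ and $\lambda_0\in(0,\frac12)$, depending only on the model family, such that for all $a\in[0,1]$, $x_0\in[1,M]$ and $\lambda\in(0,\lambda_0]$ there is a profile $f^\flat$ with background $3$ such that $f^\flat=f_a(x_0)$ on $[x_0-\lambda,x_0+\lambda]$, $f^\flat=f_a$ on $(-\infty,-1]$, and $q^\flat=q_{f^\flat}$ satisfies, for $\omega\in\overline{\mathbb H}$,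
\begin{equation}\label{eq:flat}
|q^\flat(x_0+\omega)-q^\flat(x_0)|\le C_0|\omega|,\qquad|q^\flat-q_a|(x_0+\omega)\le C_0\big(\lambda\min(1,\lambda/|\omega|)+\lambda^2\big).
\end{equation}
\end{lemma}

\begin{proof}
Fix a smooth $\chi:\mathbb R\to[0,1]$ with $\chi=1$ on $[-1,1]$ and support in $[-2,2]$, and a smooth $\varrho\ge0$ with support in $(-1,-\frac12)$ and $\int\varrho=1$. Let $C$ denote constants depending only on these and on the model family. Put
\[
\gamma(x)=\chi\Big(\frac{x-x_0}\lambda\Big)\big(f_a(x_0)-f_a(x)\big),\qquad f^\flat=f_a+\gamma-\Big(\int\gamma\Big)\varrho .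
\]
The support of $\gamma$ lies in $[x_0-2\lambda,x_0+2\lambda]\subset(0,\infty)$, which gives the two identities, and $\int(f^\flat-3)=0$. We can write $\gamma(x)=\lambda k((x-x_0)/\lambda)$ with $k(y)=-\chi(y)\,y\int_0^1f_a'(x_0+\lambda ys)\,ds$, and $\|k\|_{C^2}\le C$. Hence $|\int\gamma|\le C\lambda^2$. The function $f_a+\gamma$ is pointwise a convex combination of $f_a$ and $f_a(x_0)$, and it equals $3$ on the support of $\varrho$; so $0\le f^\flat\le5$ for small $\lambda_0$. By Lemma~\ref{lem:S}, $S\gamma(x_0+\omega)=\lambda(Sk)(\omega/\lambda)$ is bounded by $C\lambda\min(1,\lambda/|\omega|)$ and has derivative bounded by $C$; the functions $S\varrho$ and $q_a$ are bounded and Lipschitz, uniformly in $a$. Since $q^\flat=q_a+S\gamma-(\int\gamma)S\varrho$, \eqref{eq:flat} follows.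
\end{proof}

\begin{proposition}\label{prop:step}
Let $f$ be admissible with chord-arc constant $c$, let $\tilde c=\min(c/2,1)$ and $N\ge1$, and let $\Psi:[0,\infty)\to[1,\infty)$ be nondecreasing. For all $t\ge2N/\tilde c$ and $\epsilon>0$ there is an admissible profile $f^*$ such that:
\begin{enumerate}
\item[(A)] $f^*=f$ on $[-t,t]$, and for some $\theta\in\mathbb R$, $|q_{f^*}-i\theta-q_f|\le\epsilon$ on $\overline{\mathbb H}\cap\{|\zeta|\le t\}$;
\item[(B)] $|z_{f^*}(\xi)|\ge N$ for real $|\xi|\ge t$;
\item[(C)] there are a real $\xi_*$ with $|\xi_*|\ge t$ and a number $w\ge\Psi(|z_{f^*}(\xi_*)|)$ such that $f^*=0$ on $[\xi_*-w,\xi_*+w]$.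
\end{enumerate}
\end{proposition}

Property (A) preserves what has been built, up to a rotation; (C) is the new window; (B) keeps the new part of the boundary away from the origin, which will make the limit proper.

The order of the choices is the heart of the matter. Inserting $\tilde f$ displaces the dilated boundary curve by a bounded amount $C_1$ that does not depend on $\Lambda$, because $q_{\tilde f}-v$ decays like $|\zeta|^{-2}$. So we fix the width $r$ of the dilated wall as a large multiple of $C_1$, and only then let $\mu\to0$, with $\Lambda=r/\mu$. The window has half-width $w_0\Lambda\to\infty$, while its center stays within about $r$ of the origin. (Without the mean-zero condition the displacement bound would be of order $\log\Lambda$, and this argument would give height $\sqrt\Lambda$ only at distance of order $\log\Lambda$, which is compatible with \eqref{eq:exp}.) The flattening length $\lambda$ must satisfy $\lambda\Lambda\to\infty$, so that the flat part contains the support of $\tilde f-v$, and $\lambda^2\ll\mu$, so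 that the error $\lambda^2$ in \eqref{eq:flat} is negligible against the angle of the wall. We take $\lambda=\Lambda^{-3/4}$.

\begin{proof}
\emph{Constants and construction.} Take $\tilde R,\tilde C$ from Proposition~\ref{prop:background} for $t$ and $\epsilon/2$, and put
\[
C_1=4e^5\tilde C+1,\quad C_2=e^5(4\tilde C+3C_0),\quad T=\max\Big\{t,\frac{4C_1}{c_*},\frac N{c_*}\Big\},\quad r=\max\Big\{\frac{8C_1}{c_*},\frac{2N}{c_*}\Big\}.
\]
Let $\mu,a,x_0,y_0,v,Z$ be as in Proposition~\ref{prop:contact}, and let $\Lambda=r/\mu$. Below we impose finitely many conditions of the form ``$\Lambda$ is large'' in terms of the constants fixed so far and $\Psi$; they hold when $\mu_0$ is small. Let $\tilde f$ be the profile of Proposition~\ref{prop:background} with background $v$, let $f^\flat$ be the profile of Lemma~\ref{lem:flat} with $\lambda=\Lambda^{-3/4}$, and define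
\[
f^*(\xi)=f^\flat(x_0+\xi/\Lambda)+\tilde f(\xi)-v .
\]
Let $\Lambda^{1/4}\ge\max(\tilde R,t)$. For $|\xi|\le\lambda\Lambda=\Lambda^{1/4}$ the first term equals $v$, so $f^*=\tilde f$; for $|\xi|\ge\Lambda^{1/4}$ we have $\tilde f=v$, so $f^*=f^\flat(x_0+\cdot/\Lambda)$. Thus $0\le f^*\le5$. Since $f^*-3=(f^\flat-3)(x_0+\cdot/\Lambda)+(\tilde f-v)$, the function $f^*$ is a profile with background $3$, and by Lemma~\ref{lem:S}(iv)
\begin{equation}\label{eq:qstar}
q^*(\zeta):=q_{f^*}(\zeta)=q^\flat(x_0+\zeta/\Lambda)+q_{\tilde f}(\zeta)-v .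
\end{equation}
We compare $z^*=z_{f^*}$ with $z_{\tilde f}$ near the origin and with the dilated model elsewhere.

\emph{Near the origin; proof of (A).} Let $\theta=\operatorname{Im}q^\flat(x_0)$. Since $\operatorname{Re}q^\flat(x_0)=v$, \eqref{eq:qstar} and \eqref{eq:flat} give
\begin{equation}\label{eq:near}
|q^*(\zeta)-i\theta-q_{\tilde f}(\zeta)|=|q^\flat(x_0+\zeta/\Lambda)-q^\flat(x_0)|\le C_0|\zeta|/\Lambda .
\end{equation}
For $|\zeta|\le t$ we get $|q^*-i\theta-q_f|\le C_0t/\Lambda+\epsilon/2\le\epsilon$, and $f^*=\tilde f=f$ on $[-t,t]$. This is (A). On $[-2T,2T]$, \eqref{eq:near}, \eqref{eq:rot} and \eqref{eq:lip} give $|(z^*)'-e^{i\theta}z_{\tilde f}'|\le2e^5C_0T/\Lambda\le\tilde c/2$, so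
\begin{equation}\label{eq:S1}
|z^*(\xi)-z^*(\xi')|\ge\tfrac12\tilde c\,|\xi-\xi'|\qquad\text{for }\xi,\xi'\in[-2T,2T].
\end{equation}

\emph{Comparison with the model.} For real $\xi$ let $Y(\xi)=\Lambda\big(Z(x_0+\xi/\Lambda)-Z(x_0)\big)$ and $d=z^*-Y$; then $d(0)=0$ and $Y'(\xi)=Z'(x_0+\xi/\Lambda)$. By \eqref{eq:qstar}, $q^*(\xi)-q_a(x_0+\xi/\Lambda)=(q_{\tilde f}(\xi)-v)+(q^\flat-q_a)(x_0+\xi/\Lambda)$, so \eqref{eq:lip} and \eqref{eq:flat} give
\begin{equation}\label{eq:dprime}
|d'(\xi)|\le e^5\tilde C\min(1,\xi^{-2})+e^5C_0\Lambda^{-3/4}\min(1,\Lambda^{1/4}/|\xi|)+e^5C_0\Lambda^{-3/2}.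
\end{equation}
The first term has integral $4e^5\tilde C$ over $\mathbb R$. The second is at most $e^5C_0\Lambda^{-3/2}$ for $|\xi|\ge\Lambda$, and its integral over $[-\Lambda,\Lambda]$ is at most $2e^5C_0\Lambda^{-1/2}(1+\log\Lambda)\le1$. Therefore
\begin{equation}\label{eq:d1}
|d(\xi)-d(\xi')|\le C_1+C_2\Lambda^{-3/2}|\xi-\xi'|\qquad\text{for all }\xi,\xi' .
\end{equation}
For $|\xi|\ge\Lambda/2$ the three terms are at most $4e^5\tilde C\Lambda^{-2}$, $2e^5C_0\Lambda^{-3/2}$ and $e^5C_0\Lambda^{-3/2}$, so
\begin{equation}\label{eq:d2}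
|d(\xi)-d(\xi')|\le C_2\Lambda^{-3/2}|\xi-\xi'|\qquad\text{for }\xi,\xi'\le-\Lambda/2 .
\end{equation}
For $|\xi|\ge T$ the first term is at most $c_*/4$, since $T^2\ge T\ge4C_1/c_*$, and the other two add up to at most $2e^5C_0\Lambda^{-3/4}\le c_*/4$. So
\begin{equation}\label{eq:d3}
|d'(\xi)|\le c_*/2\qquad\text{for }|\xi|\ge T .
\end{equation}

\emph{Admissibility.} Let $\xi\ne\xi'$ be real and not both in $[-2T,2T]$, that case being settled by \eqref{eq:S1}. The point $0$ of the model corresponds to the parameter $-\Lambda x_0$, and $Y(\xi)-Y(\xi')=\Lambda\big(Z(x_0+\xi/\Lambda)-Z(x_0+\xi'/\Lambda)\big)$.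

\emph{Same branch:} $(\Lambda x_0+\xi)(\Lambda x_0+\xi')\ge0$. Proposition~\ref{prop:contact}(2) gives $|Y(\xi)-Y(\xi')|\ge c_*|\xi-\xi'|$. We may assume $|\xi|\ge|\xi'|$, so $|\xi|>2T$. If $\xi,\xi'$ have the same sign and $|\xi'|\ge T$, then \eqref{eq:d3} holds between them and $|d(\xi)-d(\xi')|\le\frac12c_*|\xi-\xi'|$. Otherwise $|\xi-\xi'|\ge T$, so $C_1\le\frac14c_*|\xi-\xi'|$; with $C_2\Lambda^{-3/2}\le\frac14c_*$, \eqref{eq:d1} gives the same bound. Hence
\begin{equation}\label{eq:S2}
|z^*(\xi)-z^*(\xi')|\ge\tfrac12c_*|\xi-\xi'| .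
\end{equation}

\emph{Opposite branches:} $\Lambda x_0+\xi'<0<\Lambda x_0+\xi$. Proposition~\ref{prop:contact}(3) gives only
\[
|Y(\xi)-Y(\xi')|\ge c_*\mu|\xi-\xi'|=c_*\frac r\Lambda|\xi-\xi'| ,
\]
and $\xi'<-\Lambda x_0\le-\Lambda$. Let $\Lambda$ be so large that $C_2\Lambda^{-3/2}\le\frac14c_*\frac r\Lambda$. If $\xi\le-\Lambda/2$, the inserted profile is far from both points and \eqref{eq:d2} gives $|d(\xi)-d(\xi')|\le\frac14c_*\frac r\Lambda|\xi-\xi'|$. If $\xi>-\Lambda/2$, then $|\xi-\xi'|\ge\Lambda/2$, so $C_1\le\frac18c_*r\le\frac14c_*\frac r\Lambda|\xi-\xi'|$ by the choice of $r$, and \eqref{eq:d1} gives $|d(\xi)-d(\xi')|\le\frac12c_*\frac r\Lambda|\xi-\xi'|$. Hence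
\begin{equation}\label{eq:O}
|z^*(\xi)-z^*(\xi')|\ge\tfrac12c_*\frac r\Lambda|\xi-\xi'| .
\end{equation}
By \eqref{eq:S1}, \eqref{eq:S2} and \eqref{eq:O}, $z^*$ is injective on $\mathbb R$.

\emph{Proof of (B).} Let $|\xi|\ge t$, and apply the three estimates to the pair formed by $\xi$ and $0$; recall that $z^*(0)=0$ and $\Lambda x_0>0$. If $|\xi|\le2T$, \eqref{eq:S1} gives $|z^*(\xi)|\ge\frac12\tilde ct\ge N$. If $|\xi|>2T$ and $\Lambda x_0+\xi\ge0$, \eqref{eq:S2} gives $|z^*(\xi)|\ge c_*T\ge N$. If $|\xi|>2T$ and $\Lambda x_0+\xi<0$, then $|\xi|>\Lambda$ and \eqref{eq:O} gives $|z^*(\xi)|\ge\frac12c_*r\ge N$.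

\emph{Proof of (C).} Let $\xi_*=-\Lambda(x_0+y_0)$ and $w=w_0\Lambda$. If $|\xi-\xi_*|\le w$, then $x_0+\xi/\Lambda\in[-y_0-w_0,-y_0+w_0]\subset(-\infty,-1)$. So $|\xi|>\Lambda\ge\Lambda^{1/4}\ge t$, and $f^*(\xi)=f^\flat(x_0+\xi/\Lambda)=f_a(x_0+\xi/\Lambda)=0$ by Proposition~\ref{prop:contact}(1). By Proposition~\ref{prop:contact}(4), $|Y(\xi_*)|=\Lambda\mu=r$, and $|\xi_*|\le2M\Lambda$, so \eqref{eq:d1} gives
\[
|z^*(\xi_*)|\le r+C_1+2MC_2\Lambda^{-1/2}\le r+C_1+1 .
\]
This bound does not depend on $\Lambda$. For large $\Lambda$ we have $w=w_0\Lambda\ge\Psi(r+C_1+1)\ge\Psi(|z^*(\xi_*)|)$, since $\Psi$ is nondecreasing.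
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:limit}

\subsection{The iteration}

Let $f_0\equiv3$ be the constant profile, which is admissible because $z_{f_0}=A_3$. (In this section $f_k$ denotes the $k$th stage, not a member of the model family.) Suppose that admissible profiles $f_0,\dots,f_k$ and windows $[\xi_j-w_j,\xi_j+w_j]$, $1\le j\le k$, have been constructed. Let $c_k\le1$ be a chord-arc constant of $f_k$, with $c_k\le c_{k-1}$ if $k\ge1$. Choose $t_k\ge4(k+2)/c_k$, with $t_k>t_{k-1}$ if $k\ge1$, so large that $[-t_k,t_k]$ contains the $k$ windows and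
\begin{equation}\label{eq:semi}
|z_{f_k}|\ge k+3\qquad\text{on }\overline{\mathbb H}\cap\{|\zeta|=t_k\};
\end{equation}
this is possible by \eqref{eq:asym}. Apply Proposition~\ref{prop:step} to $f_k$ with
\[
N=k+2,\qquad t=t_k,\qquad\Psi(s)=(k+1)^2\,\Phi(s+8)^2,\qquad\epsilon=\epsilon_k=2^{-k-2}e^{-5}c_k/t_k .
\]
It gives $f_{k+1}$, an angle $\theta_k$ and a window with center $\xi_{k+1}$, $|\xi_{k+1}|\ge t_k$, and half-width $w_{k+1}$. To undo the rotations put
\[
\hat q_k=q_{f_k}-i(\theta_0+\dots+\theta_{k-1}),\qquad\hat z_k=z_{\hat q_k}.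
\]
By \eqref{eq:rot}, $\hat z_k$ is a rotation of $z_{f_k}$; so it is proper and injective on $\overline{\mathbb H}$ by Lemma~\ref{lem:embed}, and $|\hat z_k|=|z_{f_k}|$. Let $H_k=\overline{\mathbb H}\cap\{|\zeta|\le t_k\}$. By (A), $|\hat q_{k+1}-\hat q_k|\le\epsilon_k$ on $H_k$. Integrating \eqref{eq:lip} along segments from $0$,
\begin{equation}\label{eq:close}
|\hat z_{k+1}-\hat z_k|\le2^{-k-2}\ \text{ on }H_k,\qquad|\hat z_{k+1}'-\hat z_k'|\le2^{-k-2}c_k\ \text{ on }[-t_k,t_k].
\end{equation}

\subsection{The limit datum}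

Since $t_k\uparrow\infty$ and $\sum\epsilon_k<\infty$, the functions $\hat q_k$ converge locally uniformly on $\overline{\mathbb H}$ to a continuous function $q$, analytic in $\mathbb H$, with $0\le\operatorname{Re}q\le5$. By (A), $f_j=f_k$ on $[-t_k,t_k]$ for $j\ge k$, so
\begin{equation}\label{eq:bdry}
\operatorname{Re}q=f_k\qquad\text{on }[-t_k,t_k].
\end{equation}
In particular $\operatorname{Re}q=3$ on $[-t_0,t_0]$, so the nonnegative harmonic function $\operatorname{Re}q$ is not identically zero and is positive in $\mathbb H$ by the minimum principle. Thus $q$ is a datum. Let $z=z_q$; by \eqref{eq:lip}, $\hat z_k\to z$ locally uniformly on $\overline{\mathbb H}$. By \eqref{eq:bdry}, $q-\hat q_k$ has zero real part on $(-t_k,t_k)$, so it extends analytically across this interval by the reflection principle. As $\hat q_k\in C^\infty(\overline{\mathbb H})$, both $q$ and $z$ are $C^\infty$ up to $\mathbb R$.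

The limit has no background and \eqref{eq:asym} is lost, so properness and injectivity have to be inherited from the maps $\hat z_j$.

\subsection{The map $z$ is proper}

Fix $k$ and let $U=\{\zeta\in\mathbb H:|\zeta|>t_k\}$. We show that $|\hat z_j|\ge k+1$ on $\overline U$ for all $j>k$, first on $\partial U$. On the semicircle $|\zeta|=t_k$, \eqref{eq:semi} and \eqref{eq:close} give $|\hat z_j|\ge k+3-\sum_{i\ge k}2^{-i-2}\ge k+1$. For real $|\xi|\ge t_k$ we claim that
\[
|\hat z_j(\xi)|\ge k+2-\sum_{i=k+1}^{j-1}2^{-i-2}\ge k+1 .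
\]
For $j=k+1$ this is (B). To pass from $j$ to $j+1$, use \eqref{eq:close} if $|\xi|\le t_j$, and (B), which gives $|\hat z_{j+1}(\xi)|\ge j+2$, if $|\xi|\ge t_j$.

Now let $B=\{|w|<k+1\}$. The set $\hat z_j(U)\cap B$ is open, because $\hat z_j$ is a local diffeomorphism on $\mathbb H$. It is closed in $B$: if $\hat z_j(\zeta_m)\to w\in B$ with $\zeta_m\in U$, then by properness a subsequence converges to some $\zeta\in\overline U$ with $\hat z_j(\zeta)=w$, and $\zeta\notin\partial U$ because $|w|<k+1$. It does not contain $0=\hat z_j(0)$, by injectivity. Since $B$ is connected, the set is empty. Letting $j\to\infty$ we get $|z|\ge k+1$ on $\overline U$ for every $k$, so $z$ is proper.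

\subsection{The map $z$ is injective}

For $\xi,\xi'\in[-t_k,t_k]$, \eqref{eq:close} and $c_j\le c_k$ for $j\ge k$ give
\[
|z(\xi)-z(\xi')|\ge\Big(c_k-\sum_{j\ge k}2^{-j-2}c_j\Big)|\xi-\xi'|\ge\tfrac12c_k|\xi-\xi'| ,
\]
so $z$ is injective on $\mathbb R$. Suppose that $z(\zeta_1)=z(\zeta_2)=w$ with $\zeta_1\in\mathbb H$, $\zeta_2\in\overline{\mathbb H}$ and $\zeta_1\ne\zeta_2$. Let $G$ be a disk about $\zeta_1$ with $\overline G\subset\mathbb H\setminus\{\zeta_2\}$, so small that $z$ is injective on $\overline G$. Then $z-w$ has no zero on $\partial G$ and $\deg(z-w,G,0)=1$. The maps $\hat z_j-\hat z_j(\zeta_2)$ converge to $z-w$ uniformly on $\overline G$, so for large $j$ the linear homotopy between them omits $0$ on $\partial G$, and $\deg(\hat z_j-\hat z_j(\zeta_2),G,0)=1$. Then $\hat z_j$ takes the value $\hat z_j(\zeta_2)$ at a point of $G$, which contradicts its injectivity on $\overline{\mathbb H}$.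

\subsection{The solution and its growth}

By Proposition~\ref{prop:solution}, $D=z(\mathbb H)$ is a simply connected domain with $\partial D=z(\mathbb R)$, and $u=\operatorname{Im}z^{-1}\in C^\infty(D)\cap C^0(\overline D)$ solves \eqref{eq:problem}. The restriction of $z$ to $\mathbb R$ is $C^\infty$, injective and proper with $|z'|=\cosh\operatorname{Re}q\ge1$, so $\partial D$ is a properly embedded $C^\infty$ curve.

Let $k\ge1$ and $p_k=z(\xi_k+i\sqrt{w_k})\in D$, so that $u(p_k)=\sqrt{w_k}$. The $k$th window lies in $[-t_k,t_k]$ and $f_k$ vanishes on it, so $\operatorname{Re}q$ vanishes on it by \eqref{eq:bdry}. Since $\Phi\ge1$, we have $w_k\ge1$, and Lemma~\ref{lem:window} gives $|p_k-z(\xi_k)|<7$. By \eqref{eq:close}, $|z(\xi_k)-\hat z_k(\xi_k)|\le\sum_{j\ge k}2^{-j-2}\le1$. Hence $|p_k|\le|\hat z_k(\xi_k)|+8$. Property (C) in the step from $f_{k-1}$ to $f_k$ says that $w_k\ge k^2\,\Phi(|\hat z_k(\xi_k)|+8)^2$. Since $\Phi$ is nondecreasing,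
\[
u(p_k)=\sqrt{w_k}\ge k\,\Phi\big(|\hat z_k(\xi_k)|+8\big)\ge k\,\Phi(|p_k|).
\]
Finally $|\xi_k+i\sqrt{w_k}|\ge|\xi_k|\ge t_{k-1}\to\infty$ and $z$ is proper, so $|p_k|\to\infty$. This completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Growth properties of solutions to the minimal surface equation},
\texttt{https://wpd.ugr.es/\allowbreak\textasciitilde{}geometry/\allowbreak seminar/\allowbreak files/\allowbreak talks/\allowbreak 20100623AWeitsman.pdf}

\end{thebibliography}
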